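\title{Covering the circuits of a matroid by an alternating cycle}

\begin{abstract}
Let the ground set of a matroid of rank $r$ be the disjoint union of two bases $A$ and $B$. We consider the conjecture that some cycle through all elements, alternating between $A$ and $B$, has two consecutive elements in every circuit. We show that the conjecture holds for graphic matroids and fails for binary matroids of every rank $r\ge 2000$. The counterexamples are random: a fixed alternating cycle covers all circuits of a random binary matroid with probability $2^{-\Omega(r^2)}$, and there are only $2^{O(r\log r)}$ alternating cycles. The same method shows that for a random matroid over $\mathbb{F}_q$ and any $c<\frac14$, no bipartite graph between $A$ and $B$ with at most $c\,r\log_q r$ edges covers all circuits, while for random binary matroids $21\,r\ln r$ edges suffice.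
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{matroid} $M=(S,\mathcal{B})$ consists of a finite set $S$ and a nonempty family $\mathcal{B}$ of subsets of $S$, the \emph{bases}, such that for all $B_1,B_2\in\mathcal{B}$ and $x\in B_1\setminus B_2$ there is $y\in B_2\setminus B_1$ with $(B_1\setminus\{x\})\cup\{y\}\in\mathcal{B}$. All bases have the same size, the \emph{rank} of $M$. A set is \emph{independent} if it is contained in a basis and \emph{dependent} otherwise, and a \emph{circuit} is a minimal dependent set; thus a set is dependent exactly when it contains a circuit. Two classes of matroids occur below. A family of vectors $(v_s)_{s\in S}$ over a field \emph{represents} the matroid in which a set is independent when its vectors form a linearly independent family; a matroid represented over $\mathbb{F}_2$ is \emph{binary}. A multigraph $\Gamma$ defines the \emph{graphic} matroid $M(\Gamma)$ on its edge set, in which the independent sets are the forests and the circuits are the edge sets of cycles (two parallel edges form a cycle, and so does a loop).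

Throughout, $M$ has rank $r$ and $S$ is the disjoint union of two bases $A$ and $B$, so that $|A|=|B|=r$. An \emph{alternating graph} is a graph with vertex set $S$ in which every edge joins an element of $A$ to an element of $B$. An \emph{alternating cycle} (for $r\ge2$) or \emph{alternating path} is an alternating graph that is a cycle or a path through all $2r$ elements. A graph $H$ on $S$ \emph{covers} a circuit $C$ if both ends of some edge of $H$ lie in $C$, and \emph{misses} $C$ otherwise.

Recall that a set of vertices is \emph{stable} in $H$ if it contains no edge of $H$. A stable dependent set contains a circuit that $H$ misses, and a missed circuit is a stable dependent set. Hence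
\begin{equation}\label{eq:stable}
H\text{ covers every circuit of }M\iff\text{every stable set of }H\text{ is independent in }M .
\end{equation}
A covering graph is therefore a list of forbidden pairs with the property that avoiding them guarantees independence, and the sparser the graph, the more it says about $M$. The complete bipartite graph between $A$ and $B$ always covers every circuit, because its stable sets are the subsets of $A$ and of $B$; it says nothing new. A covering alternating path $a_1b_1a_2b_2\cdots a_rb_r$ says a good deal: for instance each set $\{a_1,\dots,a_i,b_{i+1},\dots,b_r\}$ is stable and has $r$ elements, so it is a basis, and one can pass from $B$ to $A$ through bases by exchanging $b_i$ for $a_i$ in order.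

How sparse can a covering graph be? If every $r$-element set is a basis, a perfect matching between $A$ and $B$ suffices, since its stable sets have at most $r$ elements. In general a matching is too little. In $M(K_4)$ the rank is $3$, two edges of $K_4$ lie in at most one common triangle, and so the four triangles require four different edges of $H$. The next candidate is a cycle, and the following was posed in \cite[Conjecture~2]{PS1}.

\begin{quote}
\textbf{Conjecture.} If the ground set of a matroid of rank $r\ge2$ is the disjoint union of two bases $A$ and $B$, then some alternating cycle between $A$ and $B$ covers every circuit.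
\end{quote}

The small cases favor the conjecture. For $r=2$ the alternating cycle is the complete bipartite graph. If every $r$-set is a basis, every alternating cycle works, because it contains a perfect matching. The count also looks balanced: each $b\in B$ lies in a unique circuit inside $A\cup\{b\}$ and each $a\in A$ in a unique circuit inside $B\cup\{a\}$, which gives $2r$ circuits that force an edge at a prescribed element, and a cycle has $2r$ edges, two at every element. For graphic matroids the guess is correct.

\begin{theorem}\label{thm:graphic}
The conjecture is true for graphic matroids.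
\end{theorem}

In general it is false, already for binary matroids.

\begin{theorem}\label{thm:main}
For every $r\ge2000$ there is a binary matroid of rank $r$ on $S=A\sqcup B$, with $A$ and $B$ bases, such that no alternating cycle covers every circuit.
\end{theorem}

The counterexamples come from random matrices. For an $r\times r$ matrix $N$ over $\mathbb{F}_q$ with rows indexed by $A$ and columns indexed by $B$, let $M[I|N]$ be the matroid on $A\sqcup B$ represented by the columns of $[I|N]$: the element $a\in A$ is the unit vector $e_a$, and $b\in B$ is the column $N_b$ of $N$. Then $A$ is a basis, and $B$ is a basis if and only if $N$ is nonsingular. For such matroids the failure has nothing to do with the shape of a cycle: $2r$ edges are too few by a logarithmic factor.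

\begin{theorem}\label{thm:lower}
Fix a prime power $q$ and $c<\frac14$. For a uniformly random nonsingular $r\times r$ matrix $N$ over $\mathbb{F}_q$, with probability $1-o(1)$ as $r\to\infty$, no alternating graph with at most $c\,r\log_q r$ edges covers every circuit of $M[I|N]$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For a uniformly random nonsingular $r\times r$ matrix $N$ over $\mathbb{F}_2$, with probability $1-o(1)$ as $r\to\infty$, some alternating graph with at most $21\,r\ln r$ edges covers every circuit of $M[I|N]$.
\end{theorem}

Thus for random binary matroids $\Theta(r\log r)$ edges are necessary and sufficient.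

Section~\ref{sec:graphic} proves Theorem~\ref{thm:graphic}; it is independent of the rest. Section~\ref{sec:witness} translates missed circuits into linear algebra and shows why the first and second moments suggest Theorem~\ref{thm:main} but do not prove it. The missing tool is Lemma~\ref{lem:robust} of Section~\ref{sec:robust}, from which Theorems~\ref{thm:main} and~\ref{thm:lower} follow in Sections~\ref{sec:cycles} and~\ref{sec:sparse}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}.

\section{Graphic matroids}\label{sec:graphic}

Two graphs are in play: the multigraph $\Gamma$ that defines the matroid, and the covering graph $H$, whose vertices are the edges of $\Gamma$. In this section the edges of $H$ are called \emph{links}. We prove a statement about paths, which is stronger than needed and better suited to induction, because a path can be extended at an end without destroying a link.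

\begin{proposition}\label{prop:path}
Let $r\ge1$ and let $\Gamma$ be a multigraph on $r+1$ vertices whose edge set is the disjoint union of two spanning trees $A$ and $B$. Then some alternating path between $A$ and $B$ covers every circuit of $M(\Gamma)$.
\end{proposition}

\begin{proof}
We use induction on $r$. For $r=1$ the graph $\Gamma$ consists of two parallel edges $a$ and $b$, and the path $a\,b$ covers the only circuit.

Let $r\ge2$. The degrees in $\Gamma$ sum to $4r<4(r+1)$, so some vertex $v$ has degree at most $3$. Both spanning trees meet $v$, so its degree is $2$ or $3$. A circuit either avoids $v$ or contains exactly two of the edges at $v$; this is what makes a vertex of small degree useful.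

\emph{Degree $2$.} Let $a\in A$ and $b\in B$ be the edges at $v$. Then $v$ is a leaf of both trees, so $A-a$ and $B-b$ are spanning trees of $\Gamma-v$ that partition its edge set. By induction some alternating path $H'$ covers every circuit of $M(\Gamma-v)$. It has an even number of vertices, so one end $a'$ lies in $A$ and the other end $b'$ in $B$. Let $H$ be the path $a'\cdots b'\,a\,b$. A circuit that avoids $v$ is covered by a link of $H'$, and a circuit through $v$ contains $a$ and $b$, which are linked.

\emph{Degree $3$.} The statement is symmetric in $A$ and $B$, so we may assume that the edges at $v$ are $a_1,a_2\in A$ and $b\in B$. Let $x_i$ be the other end of $a_i$; then $x_1\ne x_2$, since a tree has no parallel edges. Deleting $v$ would disconnect $A$, so we repair it: let $\Gamma'=\Gamma-v+e$, where $e$ is a new edge joining $x_1$ and $x_2$. The set $B-b$ is a spanning tree of $\Gamma'$ because $v$ is a leaf of $B$. The set $A'=A-a_1-a_2+e$ has $r-1$ edges on $r$ vertices and is connected, because a path of $A$ that passes through $v$ uses $a_1$ and $a_2$ and can be rerouted along $e$; so $A'$ is a spanning tree too. By induction some alternating path $H'$ between $A'$ and $B-b$ covers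 every circuit of $M(\Gamma')$. Replace the vertex $e$ of $H'$ by the segment $a_1\,b\,a_2$, linking the predecessor of $e$ (if any) to $a_1$ and the successor of $e$ (if any) to $a_2$. The result $H$ is an alternating path between $A$ and $B$. It keeps every link of $H'$ that is not at $e$, and every element linked to $e$ in $H'$ is linked to $a_1$ or $a_2$ in $H$. Let $C$ be a circuit of $M(\Gamma)$.
\begin{itemize}
\item If $C$ avoids $v$, it is a circuit of $M(\Gamma')$ that does not contain $e$. The link of $H'$ that covers it has both ends in $C$, so it is not at $e$ and is kept.
\item If $C$ contains $b$ and some $a_i$, the link $a_ib$ covers it.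
\item If $C$ contains $a_1$ and $a_2$, then $C-a_1-a_2$ is a path from $x_1$ to $x_2$ in $\Gamma-v$, so $C'=C-a_1-a_2+e$ is a circuit of $M(\Gamma')$ and is covered by a link of $H'$. If that link is not at $e$, it is kept and has both ends in $C$. Otherwise it is $e\,b^*$ with $b^*\in C$, and $H$ contains $a_1b^*$ or $a_2b^*$, either of which covers $C$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graphic}]
Let $M=M(\Gamma)$ have rank $r\ge2$. Identifying one vertex from each component of $\Gamma$ into a single vertex does not change the edge sets of cycles, so we may assume that $\Gamma$ is connected. Then the bases are the spanning trees, $\Gamma$ has $r+1$ vertices, and Proposition~\ref{prop:path} gives a covering alternating path. Its ends lie one in $A$ and one in $B$ and are not linked, since $2r\ge4$. Linking them gives an alternating cycle, which still covers every circuit.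
\end{proof}

\begin{example}
Take $K_4$ on $\{1,2,3,4\}$ with $A=\{12,23,34\}$ and $B=\{13,14,24\}$. At $v=2$ we have $a_1=12$, $a_2=23$, $b=24$, and the new edge $e$ is parallel to $13$. In $\Gamma'$ the vertex $4$ has degree $2$, with edges $34$ and $14$; deleting it leaves $e$ and $13$. The proof builds the path $e,13$, then $e,13,34,14$, and finally $12,24,23,13,34,14$. The triangles $124$, $234$, $123$, $134$ are covered by the first four links in this order, and the $4$-cycles are covered because a stable set of a path on six vertices has at most three elements.
\end{example}

\section{Random matrices and witnesses}\label{sec:witness}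

\subsection*{Two facts about random matrices}
We work with a uniformly random matrix $N$, whose entries are independent, and condition on nonsingularity only at the end. This costs a constant factor. Indeed, $N$ is nonsingular exactly when each column avoids the span of the previous ones, so, using $\prod(1-t_i)\ge1-\sum t_i$ for $t_i\in[0,1]$,
\begin{equation}\label{eq:nonsing}
\Pr(N\text{ nonsingular})=\prod_{i=1}^r(1-q^{-i})\ge\frac12\cdot\frac34\cdot\frac78\Bigl(1-\sum_{i\ge4}2^{-i}\Bigr)=\frac{147}{512}>\frac14 .
\end{equation}

\begin{lemma}\label{lem:uniform}
Let $L$ be a uniformly random matrix over $\mathbb{F}_q$ with $t$ rows and with columns indexed by a finite set $U$. If $x\in\mathbb{F}_q^U$ is nonzero, then $Lx$ is uniform in $\mathbb{F}_q^t$. If $x,y\in\mathbb{F}_q^U$ are linearly independent, then $Lx$ and $Ly$ are independent.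
\end{lemma}

\begin{proof}
Extend $x$, or $x$ and $y$, to a basis, and let $T$ be the invertible matrix with these basis vectors as columns. The map $L\mapsto LT$ is a bijection, so $LT$ is uniform, and $Lx$, $Ly$ are columns of $LT$.
\end{proof}

Over $\mathbb{F}_2$ any two distinct nonzero vectors are linearly independent; over $\mathbb{F}_q$ a nonzero vector is linearly dependent with exactly $q-1$ nonzero vectors, its nonzero multiples.

\subsection*{Witnesses}
For an alternating graph $H$ and a set $Z$ of vertices, let $H(Z)$ be the set of all neighbors in $H$ of elements of $Z$, and write $H(z)$ for $H(\{z\})$. Every vector $x\in\mathbb{F}_q^B$ gives a linear relation among the columns of $[I|N]$, supported on $\operatorname{supp}x\subseteq B$ and $\operatorname{supp}(Nx)\subseteq A$. By \eqref{eq:stable} we want this support to be stable in $H$. Call a nonzero $x\in\mathbb{F}_q^B$ a \emph{witness against $H$} if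
\[
(Nx)_a=0\qquad\text{for all }a\in H(\operatorname{supp}x).
\]

\begin{lemma}\label{lem:witness}
If there is a witness against $H$, then $H$ misses a circuit of $M[I|N]$.
\end{lemma}

\begin{proof}
Let $x$ be a witness, $B'=\operatorname{supp}x$ and $A'=\operatorname{supp}(Nx)$. The relation $\sum_b x_bN_b-\sum_a(Nx)_ae_a=0$ is nontrivial because $x\neq0$, so $A'\cup B'$ is dependent. Since $A'\cap H(B')=\emptyset$ and all edges of $H$ join $A$ to $B$, the set $A'\cup B'$ is stable. Now apply \eqref{eq:stable}.
\end{proof}

\subsection*{What the first two moments give}
Let $q=2$ and fix $H$. The rows of $N$ are independent, so by Lemma~\ref{lem:uniform} a nonzero $x$ with support $B'$ is a witness with probability $2^{-|H(B')|}$. There are $2^{r-|H(B')|}$ stable sets of $H$ whose part in $B$ is $B'$. The expected number of witnesses is therefore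
\begin{equation}\label{eq:lambda}
\lambda=\sum_{\emptyset\ne B'\subseteq B}2^{-|H(B')|}=2^{-r}\cdot\#\{\text{stable sets of }H\text{ that meet }B\}.
\end{equation}
Everything turns on whether $H$ has many more than $2^r$ stable sets. Reading the indicator vector of a stable set around a cycle of length $2r$ shows that the number of stable sets is the trace of $\bigl(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\bigr)^{2r}$, which is $\varphi^{2r}+\varphi^{-2r}$ with $\varphi=\frac{1+\sqrt5}2$. Of these, $2^r$ lie inside $A$. So for an alternating cycle $\lambda=2^{-r}(\varphi^{2r}+\varphi^{-2r})-1$, and this grows exponentially because $\varphi^2/2>1.3$.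

The events ``$x$ is a witness'' are pairwise independent: for distinct nonzero $x,y$, each row of $N$ takes independent values on $x$ and $y$. The number of witnesses thus has variance at most $\lambda$, and Chebyshev's inequality $\Pr(|Z-\mathbb{E}Z|\ge u)\le\operatorname{Var}Z/u^2$ shows that a fixed alternating cycle has no witness with probability at most $1/\lambda=2^{-\Omega(r)}$.

This is not enough. Fixing the starting element in $A$, ordering the remaining elements of $A$ and of $B$, and forgetting the direction shows that
\begin{equation}\label{eq:cyclecount}
\#\{\text{alternating cycles}\}=\tfrac12\,r!\,(r-1)!\le r^{2r},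
\end{equation}
and this number is $2^{\Theta(r\log r)}$, far more than $\lambda$. Nor is there slack in the variance: in a cycle $|H(B')|\ge2$ for nonempty $B'$, so each witness event has probability at most $\frac14$ and the variance is at least $\frac34\lambda$. We need a bound on the probability of having no witness that uses more than pairwise independence.

\section{A first moment that survives deletions}\label{sec:robust}

The extra independence comes from the rows of $N$. A row matters only to those $x$ whose support meets its neighborhood in $H$. If a row turns out badly, we can discard these $x$, keep a large supply of candidates that never look at that row, and try again. To exclude all witnesses, the matrix must turn out badly many times, each time in a new row. We make this precise in a setting that covers both applications.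

\subsection*{Setting}
Let $U$ be a finite set, let $n,t\ge1$, write $[n]=\{1,\dots,n\}$, and let $L_1,\dots,L_n$ be independent uniformly random matrices over $\mathbb{F}_q$ with $t$ rows and columns indexed by $U$. Let $F\subseteq\mathbb{F}_q^U$ be a fixed set of \emph{candidates} with $0\in F$, and suppose that each $x\in F$ is assigned a fixed set $\operatorname{act}(x)\subseteq[n]$ of \emph{active} indices, with $\operatorname{act}(0)=\emptyset$. A candidate $x$ is \emph{good} if $L_jx=0$ for all $j\in\operatorname{act}(x)$. For $D\subseteq[n]$ put
\[
F_D=\{x\in F:\operatorname{act}(x)\cap D=\emptyset\},\qquad \mu(D)=\sum_{x\in F_D}q^{-t|\operatorname{act}(x)|}.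
\]
By Lemma~\ref{lem:uniform}, $\mu(D)$ is the expected number of good candidates in $F_D$, the zero vector included. Whether a candidate in $F_D$ is good does not depend on the $L_j$ with $j\in D$.

The \emph{model case}, which is the one needed for cycles, is $q=t=2$, $U=[n]$, $F=\mathbb{F}_2^n$ and $\operatorname{act}(x)=\operatorname{supp}x$. Here the sum factors over the coordinates outside $D$, each contributing $1+\frac14$:
\begin{equation}\label{eq:model}
\mu(D)=(5/4)^{\,n-|D|}.
\end{equation}

\begin{example}\label{ex:two}
Take the model case with $n=2$, and let $u_j,v_j\in\mathbb{F}_2^2$ be the columns of $L_j$. The vector $10$ is good if $u_1=0$, the vector $01$ if $v_2=0$, and $11$ if $u_1=v_1$ and $u_2=v_2$. The expected number of good vectors is $1+\frac14+\frac14+\frac1{16}=\frac{25}{16}$. Now reveal $L_1$. The conditional expectation becomes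
\[
\underbrace{1+\tfrac14}_{00,\ 01}\;+\;\underbrace{\mathbf{1}[u_1=0]+\tfrac14\,\mathbf{1}[u_1=v_1]}_{10,\ 11}.
\]
The second group is a weighted sum of independent indicators with mean $\frac14+\frac1{16}$; when there are many candidates such a sum is concentrated, and a noticeable drop is unlikely. The first group does not see $L_1$ at all. The worst that $L_1$ can do is to eliminate $10$ and $11$, and what is then left is $\frac54=\mu(\{1\})$, a smaller copy of the same problem, decided by $L_2$ alone.

For general $n$ the worst case does occur: if the first row of $L_1$ is the unit vector $(1,0,\dots,0)$, an event of probability $2^{-n}$, then no $x$ with $x_1=1$ is good. This reduces the expectation only by the factor $\frac45$. Eliminating all nonzero candidates in this way requires the first row of every $L_j$ to be the $j$-th unit vector, which has probability $2^{-n^2}$.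
\end{example}

The following lemma says that such repeated accidents cannot be avoided; in the model case it will give an upper bound $2^{-\Omega(n^2)}$ to match the lower bound $2^{-n^2}$ of the example.

\begin{lemma}\label{lem:robust}
In the setting above, let $1\le s\le n$ and $\mu>2$, and suppose that $\mu(D)\ge\mu$ for every $D\subseteq[n]$ with $|D|\le s-1$. Then
\[
\Pr(\text{no nonzero candidate is good})\le\Bigl(\frac{8(q-1)n^3}{\mu}\Bigr)^{s}.
\]
\end{lemma}

\begin{proof}
For each $D$ we reveal $L_1,L_2,\dots$ in turn and follow the conditional expectation of the number of good candidates in $F_D$. Explicitly, for $0\le k\le n$ let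
\[
X^D_k=\{x\in F_D: L_jx=0\text{ for all }j\in\operatorname{act}(x)\text{ with }j\le k\},\qquad
\Phi^D_k=\sum_{x\in X^D_k}q^{-t\,|\operatorname{act}(x)\cap\{k+1,\dots,n\}|}.
\]
Then $\Phi^D_0=\mu(D)$, and $\Phi^D_n=|X^D_n|$ is the number of good candidates in $F_D$. No index in $D$ is active for a member of $F_D$, so $\Phi^D_k$ is determined by the $L_j$ with $j\le k$ and $j\notin D$, and $\Phi^D_k=\Phi^D_{k-1}$ for $k\in D$. Say that the process for $D$ \emph{drops at $k$} if
\[
\Phi^D_k<\Bigl(1-\frac1{2n}\Bigr)\Phi^D_{k-1},
\]
and let $\beta(D)$ be the first index at which it drops, with $\beta(D)=\infty$ if it never does. Then $\beta(D)\notin D$, and $\beta(D)$ is determined by the $L_j$ with $j\notin D$. The threshold is chosen so that $n$ steps without a drop lose at most half: by Bernoulli's inequality $(1-\frac1{2n})^n\ge\frac12$, so for $|D|\le s-1$,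
\begin{equation}\label{eq:half}
\Phi^D_k\ge\mu/2\qquad\text{for all }0\le k\le n\text{ with }k<\beta(D).
\end{equation}

\emph{Step 1: without a drop there is a nonzero good candidate.} If $|D|\le s-1$ and $\beta(D)=\infty$, then $|X^D_n|\ge\mu/2>1$ by \eqref{eq:half}, so $X^D_n$ contains a nonzero vector. This is the only use of $\mu>2$.

\emph{Step 2: a first drop at a given index is unlikely.} Let $|D|\le s-1$ and $i\in[n]\setminus D$, and condition on all $L_j$ with $j\notin D\cup\{i\}$; the matrix $L_i$ remains uniform. We claim that the conditional probability of $\beta(D)=i$ is at most
\[
p=\frac{8(q-1)n^2}{\mu}.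
\]
The conditioning determines $X^D_{i-1}$ and $\Phi^D_0,\dots,\Phi^D_{i-1}$. If the process drops before $i$, the probability is $0$. Otherwise $\Phi:=\Phi^D_{i-1}\ge\mu/2$, by the computation behind \eqref{eq:half}. Split the candidates as in Example~\ref{ex:two}: let
\[
Y=\{x\in X^D_{i-1}: i\in\operatorname{act}(x)\},\qquad w(x)=q^{-t\,|\operatorname{act}(x)\cap\{i+1,\dots,n\}|}\le1,
\]
\[
W=\sum_{x\in Y}w(x),\qquad V=\sum_{x\in Y}w(x)\,\mathbf{1}[L_ix=0].
\]
A vector $x\in X^D_{i-1}\setminus Y$ contributes $w(x)$ to both $\Phi^D_{i-1}$ and $\Phi^D_i$. The vectors in $Y$ contribute $q^{-t}W$ to $\Phi^D_{i-1}$ and $V$ to $\Phi^D_i$. They are nonzero because $\operatorname{act}(0)=\emptyset$, so $\mathbb{E}V=q^{-t}W$ by Lemma~\ref{lem:uniform}. Hence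
\[
\Phi^D_i=\Phi+(V-\mathbb{E}V),\qquad q^{-t}W\le\Phi .
\]
In the expansion of $\operatorname{Var}V$ as a sum of covariances, a linearly independent pair $x,y\in Y$ contributes $0$ by Lemma~\ref{lem:uniform}. For a linearly dependent pair the events $L_ix=0$ and $L_iy=0$ coincide, so the covariance of the indicators is $q^{-t}(1-q^{-t})\le q^{-t}$, and the pair contributes at most $w(x)w(y)q^{-t}\le w(x)q^{-t}$. Each $x$ has at most $q-1$ such partners $y$, itself included. Therefore $\operatorname{Var}V\le(q-1)q^{-t}W\le(q-1)\Phi$, and Chebyshev's inequality gives
\[
\Pr\Bigl(V-\mathbb{E}V<-\frac{\Phi}{2n}\Bigr)\le\frac{4n^2(q-1)\Phi}{\Phi^2}\le\frac{8(q-1)n^2}{\mu}=p .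
\]

\emph{Step 3: $s$ drops are needed, and their probabilities multiply.} Suppose that no nonzero candidate is good. By Step 1, $\beta(D)<\infty$ whenever $|D|\le s-1$. So we can delete the index of the first drop and restart, $s$ times:
\[
i_1=\beta(\emptyset),\quad i_2=\beta(\{i_1\}),\quad\dots,\quad i_s=\beta(\{i_1,\dots,i_{s-1}\}).
\]
These indices are distinct because $\beta(D)\notin D$. Fix a sequence $(i_1,\dots,i_s)$ of distinct indices, put $D_j=\{i_1,\dots,i_j\}$, and let $E_j$ be the event $\beta(D_{j-1})=i_j$. We claim that $\Pr(E_1\cap\dots\cap E_s)\le p^s$.

The events are not independent, and we have no control over the order of the indices: the processes for different $D$ average over different candidates, so $E_1$ may depend on $L_{i_2}$. What we do know is that $E_l$ ignores $L_{i_1},\dots,L_{i_{l-1}}$, and this suggests revealing $L_{i_s},L_{i_{s-1}},\dots,L_{i_1}$ last and in this order. Formally, let $\mathcal{G}_j$ be the family of the $L_k$ with $k\notin D_j$. For $l>j$ the event $E_l$ is determined by the $L_k$ with $k\notin D_{l-1}$, and $D_{l-1}\supseteq D_j$, so $E_l$ is determined by $\mathcal{G}_j$. Since $D_j=D_{j-1}\cup\{i_j\}$, Step 2 says that $\Pr(E_j\mid\mathcal{G}_j)\le p$.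 Hence
\[
\Pr(E_j\cap\dots\cap E_s)=\mathbb{E}\bigl[\mathbf{1}_{E_{j+1}\cap\dots\cap E_s}\Pr(E_j\mid\mathcal{G}_j)\bigr]\le p\,\Pr(E_{j+1}\cap\dots\cap E_s)
\]
for $j=1,\dots,s$, the empty intersection having probability $1$. The claim follows, and summing over the at most $n^s$ sequences gives the bound $(np)^s$.
\end{proof}

\begin{remark}
A large value of $\mu(\emptyset)$ alone does not suffice. Change the model case by taking $F=\{0\}\cup\{x:x_1=1\}$. Then $\mu(\emptyset)=1+\frac14(5/4)^{n-1}$ is still exponentially large, but $\mu(\{1\})=1$, and the single accident of probability $2^{-n}$ in Example~\ref{ex:two} eliminates every nonzero candidate.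
\end{remark}

\section{No alternating cycle covers: proof of Theorem~\ref{thm:main}}\label{sec:cycles}

Let $r\ge2000$, let $m=\lfloor r/2\rfloor\ge1000$, and let $N$ be uniform over $\mathbb{F}_2$.

\subsection*{Reduction to the model case}
Fix an alternating cycle $H$. Two elements of $B$ have a common neighbor exactly when they are consecutive among the elements of $B$ along $H$. We give up half of $B$ to remove these overlaps. List the elements of $B$ in their order along $H$, and let $b_1,\dots,b_m$ be those in positions $1,3,\dots,2m-1$. Since $2m-1\le r-1$, the last one is not cyclically consecutive to the first, so the two-element sets $R_j=H(b_j)$ are pairwise disjoint. Let $L_j$ be the $2\times m$ submatrix of $N$ with rows $R_j$ and columns $b_1,\dots,b_m$. These submatrices occupy disjoint sets of entries, so they are independent and uniform, and we are in the model case with $n=m$. If $x\in\mathbb{F}_2^m$ is nonzero and good, extend it by zeros to a vector in $\mathbb{F}_2^B$. The neighbors of its support form the union of the $R_j$ with $x_j=1$, and $Nx$ vanishes there. So $x$ is a witness against $H$, and $H$ misses a circuit by Lemma~\ref{lem:witness}.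

\subsection*{The bound for one cycle}
A larger $s$ gives a higher power in Lemma~\ref{lem:robust} but a smaller $\mu$; we take $s=\lfloor m/3\rfloor+1$, so that $m/3\le s\le m$ and $m-s+1\ge2m/3$. By \eqref{eq:model} the hypothesis of the lemma holds with $\mu=(5/4)^{m-s+1}\ge(5/4)^{2m/3}>2$. Since $\frac23\ln\frac54>0.148$ and $\ln8<2.1$,
\[
\ln\frac{8m^3}{\mu}\le-g(m),\qquad g(m):=0.148\,m-2.1-3\ln m .
\]
We shall see that $g(m)>0$. Then Lemma~\ref{lem:robust} yields
\begin{equation}\label{eq:onecycle}
\Pr(H\text{ covers every circuit of }M[I|N])\le e^{-s\,g(m)}\le e^{-m\,g(m)/3}=2^{-\Omega(r^2)} .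
\end{equation}

\subsection*{The union bound}
Let $f(m)=\frac13g(m)-4.002\ln(2m+1)-0.002$. From $\ln1000<6.91$ we get $g(1000)>125.1$, and from $\ln2001<7.61$ we get $4.002\ln2001+0.002<30.5$; hence $f(1000)>41.7-30.5>0$. For real $m\ge1000$,
\[
f'(m)=\frac{0.148}3-\frac1m-\frac{8.004}{2m+1}>0.049-0.001-0.005>0 .
\]
So $f(m)>0$ for all $m\ge1000$, and in particular $g(m)>0$. Multiplying $f(m)>0$ by $m$ and using $4.002\,m\ge4m+2$ and $0.002\,m\ge2>\ln4$, we obtain
\[
\tfrac m3\,g(m)>(4m+2)\ln(2m+1)+\ln4 .
\]
By \eqref{eq:cyclecount} and $r\le2m+1$ there are at most $(2m+1)^{4m+2}$ alternating cycles. With \eqref{eq:onecycle}, the probability that some alternating cycle covers every circuit of $M[I|N]$ is at most $(2m+1)^{4m+2}e^{-mg(m)/3}<\frac14$. By \eqref{eq:nonsing}, $N$ is nonsingular with probability greater than $\frac14$. So there is a nonsingular $N$ for which no alternating cycle covers every circuit of $M[I|N]$. This matroid is binary of rank $r$, and $A$ and $B$ are disjoint bases with union $S$. \qed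

\begin{remark}
Joining the ends of an alternating path gives an alternating cycle, so no alternating path covers every circuit of these matroids either. The exponent $r^2$ in \eqref{eq:onecycle} has the right order: if $H=a_1b_1\cdots a_rb_ra_1$ and $N_{b_i}=e_{a_i}$ for all $i$, an event of probability $2^{-r^2}$, then the circuits are the pairs $\{a_i,b_i\}$, and $H$ covers them all.
\end{remark}

\section{Sparse alternating graphs: proof of Theorem~\ref{thm:lower}}\label{sec:sparse}

Witnesses with a single nonzero coordinate already show where the order $r\log_qr$ comes from. If every $b\in B$ has degree $d$ in $H$, the expected number of columns $N_b$ that vanish on $H(b)$ is $rq^{-d}$, which is large when $d$ is below $\log_qr$ by a constant factor. As before, the difficulty is to beat a union bound, now over $2^{O(r\log^2r)}$ graphs, and with no control over the degrees. We apply Lemma~\ref{lem:robust} with the single rows of $N$ as the matrices $L_j$, a row $a$ being active for $x$ when $a\in H(\operatorname{supp}x)$. Three things can make $\mu(D)$ small, and each dictates a choice.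
\begin{itemize}
\item An element $b$ of large degree activates many rows. We exclude such $b$ from all supports.
\item A large support activates many rows. We use supports of size at most $2k$, where $k\approx r^{1-\eta}$.
\item Deleting a row $a$ discards all candidates whose support meets $H(a)$, which is ruinous if $a$ has large degree. There are few such rows, so we reveal them first and admit only candidates that they annihilate.
\end{itemize}

\subsection*{Parameters}
The statement for a value of $c$ implies it for all smaller values, so let $0<c<\frac14$. Choose $c'$ and $\eta$ with $c<c'<\frac14$ and $2c'<\eta<\frac12$, and put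
\[
\varepsilon=1-\frac c{c'},\qquad \ell=c'\log_qr,\qquad k=\lfloor r^{1-\eta}\rfloor,\qquad s=\lfloor\varepsilon\sqrt r/2\rfloor .
\]
Below, $r$ is large in terms of $q,c,c',\eta$ only. Let $N$ be uniform over $\mathbb{F}_q$, and fix an alternating graph $H$ with at most $c\,r\log_qr$ edges. Let
\[
B_0=\{b\in B:\deg_Hb\le\ell\},\qquad A_1=\{a\in A:\deg_Ha>\sqrt r\}.
\]
The degrees on each side sum to at most $c\,r\log_qr$. Hence at most $cr/c'$ elements of $B$ have degree above $\ell$, so $|B_0|\ge\varepsilon r$, and $|A_1|\le c\sqrt r\log_qr$. Let $a_1,\dots,a_n$ be the elements of $A\setminus A_1$; then $1\le s\le n\le r$ for large $r$.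

\subsection*{Candidates}
Condition on the rows of $N$ indexed by $A_1$. The remaining rows are still independent and uniform; let $L_j$ be the row indexed by $a_j$, so that $t=1$ and $U=B$. Let
\[
F=\{x\in\mathbb{F}_q^B:\operatorname{supp}x\subseteq B_0,\ |\operatorname{supp}x|\le2k,\ (Nx)_a=0\text{ for all }a\in A_1\},
\]
which is a fixed set after the conditioning and contains $0$, and let $\operatorname{act}(x)=\{j\in[n]:a_j\in H(\operatorname{supp}x)\}$. Then $\operatorname{act}(0)=\emptyset$. If a nonzero $x\in F$ is good, then $Nx$ vanishes on $A_1$ and on all neighbors of $\operatorname{supp}x$ outside $A_1$, so $x$ is a witness against $H$.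

\subsection*{The lower bound for $\mu(D)$}
Let $D\subseteq[n]$ with $|D|\le s-1$, and let $B_D=B_0\setminus H(\{a_j:j\in D\})$. A vector $x\in F$ lies in $F_D$ exactly when $\operatorname{supp}x\subseteq B_D$. Each $a_j$ has degree at most $\sqrt r$, so $|B_D|\ge\varepsilon r-s\sqrt r\ge\varepsilon r/2$, and this is at least $k$ for large $r$.

The revealed rows are arbitrary, so we need a bound on $|F_D|$ that holds for all of them; sparse vectors do not form a subspace, so we use the pigeonhole principle instead of a dimension count. There are $\binom{|B_D|}k\ge(\varepsilon r/2k)^k$ vectors with entries $0,1$ whose support is a $k$-subset of $B_D$. The restriction of $Nx$ to $A_1$ takes at most $q^{|A_1|}$ values, so at least a fraction $q^{-|A_1|}$ of these vectors share the same restriction. Subtracting one of them from each of them gives distinct vectors, supported on at most $2k$ elements of $B_D$ and annihilated by the rows in $A_1$. Hence $|F_D|\ge(\varepsilon r/2k)^kq^{-|A_1|}$. Every $x\in F$ has at most $2k\ell$ active indices, so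
\[
\mu(D)\ge\mu:=\Bigl(\frac{\varepsilon r}{2k}\Bigr)^{k}q^{-c\sqrt r\log_qr-2k\ell},
\]
a number that depends neither on $H$ nor on the revealed rows. Since $r/k\ge r^\eta$,
\[
\log_q\mu\ge k\Bigl((\eta-2c')\log_qr-\log_q\frac2\varepsilon\Bigr)-c\sqrt r\log_qr .
\]
Here $\eta>2c'$ makes the number of supports outweigh the cost of the active rows, and $\eta<\frac12$ makes $k$ of larger order than $\sqrt r$, so that the cost of $A_1$ is negligible. The two requirements are compatible exactly when $c'<\frac14$. With $\gamma=(\eta-2c')/4$ and $k\ge r^{1-\eta}/2$ we get $\log_q\mu\ge\gamma\,r^{1-\eta}\log_qr$ for large $r$; in particular $\mu>2$ and $8(q-1)r^3\le\sqrt\mu$.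

\subsection*{The union bound}
Lemmas~\ref{lem:witness} and~\ref{lem:robust} bound the conditional probability that $H$ covers every circuit by $(8(q-1)r^3/\mu)^s\le\mu^{-s/2}$, whatever the revealed rows are. The same bound then holds unconditionally, and with $s\ge\varepsilon\sqrt r/4$,
\[
\Pr(H\text{ covers every circuit of }M[I|N])\le q^{-\frac{\gamma\varepsilon}8\,r^{3/2-\eta}\log_qr}.
\]
A graph with at most $E=\lfloor c\,r\log_qr\rfloor$ edges is described by a sequence of $E$ symbols, each one of the $r^2$ pairs in $A\times B$ or a blank. So there are at most $(r^2+1)^{E}=2^{O(r\log^2r)}$ graphs to consider. Since $\frac32-\eta>1$, a second use of $\eta<\frac12$, the probability that one of them covers every circuit is $o(1)$. By \eqref{eq:nonsing}, conditioning on nonsingularity multiplies this probability by at most $4$. \qed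

\section{A random graph covers: proof of Theorem~\ref{thm:upper}}\label{sec:upper}

Formula \eqref{eq:lambda} also points in the other direction: an alternating graph with $o(2^r)$ relevant stable sets should cover all circuits of most binary matroids. The subsets of $A$ and of $B$ are always stable, but they are independent when $N$ is nonsingular, so only stable sets that meet both sides are relevant. A random graph of average degree of order $\ln r$ has few of them.

Let $N$ be uniform over $\mathbb{F}_2$. Let $H$ be a random alternating graph, independent of $N$, in which each pair in $A\times B$ is an edge independently with probability $\theta=20\ln r/r$ (less than $1$ for large $r$). Let $\mathcal{E}$ be the event that $N$ is nonsingular and $H$ misses a circuit of $M[I|N]$.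

Suppose that $\mathcal{E}$ holds, and let $C=A'\cup B'$ be a missed circuit with $A'\subseteq A$, $B'\subseteq B$. Both parts are nonempty because $A$ and $B$ are independent; for $B$ this is the use of nonsingularity. The vectors of $C$ satisfy a nontrivial linear relation, in which all coefficients are nonzero by minimality of $C$, and hence equal to $1$ over $\mathbb{F}_2$. So $N\mathbf{1}_{B'}=\mathbf{1}_{A'}$, where $\mathbf{1}_Z$ is the indicator vector of $Z$; this is where $q=2$ is used. Also $H$ has no edge between $A'$ and $B'$. For fixed nonempty $A',B'$ of sizes $i,j$ these two conditions hold with probability $2^{-r}(1-\theta)^{ij}\le2^{-r}e^{-\theta ij}$, by Lemma~\ref{lem:uniform} and independence. Summing over $j\ge1$ with the binomial theorem,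
\[
\Pr(\mathcal{E})\le\sum_{i=1}^rT_i,\qquad T_i=2^{-r}\binom ri\bigl[(1+e^{-\theta i})^r-1\bigr].
\]
Every $i$ lies in at least one of the following three ranges. For large $i$ the bracket is small; for the other $i$ we drop the $-1$ and compare the gain in $\bigl(\frac{1+e^{-\theta i}}2\bigr)^r$ with the number of choices of $A'$.

\emph{The range $i\ge r/10$.} Here $\theta i\ge2\ln r$, so $e^{-\theta i}\le r^{-2}$ and the bracket is at most $e^{1/r}-1\le2/r$. Since $2^{-r}\sum_i\binom ri=1$, these terms sum to at most $2/r$.

\emph{The range $\theta i\le1$.} For $0\le u\le1$ we have $e^{-u}\le1-u+\frac{u^2}2$, so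
\[
\frac{1+e^{-u}}2\le1-\frac u2+\frac{u^2}4\le1-\frac u4\le e^{-u/4}.
\]
With $u=\theta i$ this gives $T_i\le r^ie^{-\theta ir/4}=r^i\,r^{-5i}=r^{-4i}$, and these terms sum to at most $2r^{-4}$.

\emph{The range $\theta i>1$, $i<r/10$.} Here $\frac{1+e^{-\theta i}}2\le\frac{1+e^{-1}}2<0.684$. Since $9^{r/10-i}\ge1$ for $i\le r/10$,
\[
\sum_{i\le r/10}\binom ri\le9^{r/10}\sum_{i=0}^r\binom ri9^{-i}=\Bigl(9^{1/10}\cdot\frac{10}9\Bigr)^r<1.385^r .
\]
These terms sum to at most $(1.385\cdot0.684)^r<0.95^r$.

Thus $\Pr(\mathcal{E})=o(1)$. The number of edges of $H$ is binomial with mean $20\,r\ln r$ and variance at most $20\,r\ln r$, so by Chebyshev's inequality the event $\mathcal{E}'$ that it exceeds $21\,r\ln r$ has probability at most $20/(r\ln r)$.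

Call $N$ \emph{bad} if it is nonsingular and no alternating graph with at most $21\,r\ln r$ edges covers every circuit of $M[I|N]$. If $N$ is bad, then whatever $H$ is, $\mathcal{E}$ or $\mathcal{E}'$ holds. Hence $\Pr(N\text{ bad})\le\Pr(\mathcal{E})+\Pr(\mathcal{E}')=o(1)$, and by \eqref{eq:nonsing} the probability that a uniformly random nonsingular $N$ is bad is at most four times as large. \qed

\begin{thebibliography}{9}

\bibitem{PS1}
\emph{Problem Set 1},
\texttt{https://berkri.web.elte.hu/wordpress/wp-content/uploads/2022/09/22probsem1.pdf}.

\end{thebibliography}
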